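# Twisting $SL_n^1(\mathbb F_p[[t]])$ by its own automorphisms: non-linear pro-$p$ groups with Lie algebra $\mathfrak{sl}_n(\mathbb F_p)\otimes t\mathbb F_p[t]$

## 1. The multiplication $g\circ h=g\cdot\varphi(g)(h)$

Fix an odd prime $p$ and an integer $n\ge 2$. Write $R=\mathbb F_p[[t]]$, $K=\mathbb F_p((t))$, let $v$ be the $t$-adic valuation, and let $\mathfrak g=\mathfrak{sl}_n(\mathbb F_p)$. For $i\ge 1$ put
$$S^i=\ker\big(SL_n(R)\to SL_n(R/t^iR)\big),\qquad S=S^1 .$$
So $S=SL_n^1(\mathbb F_p[[t]])$ is the first congruence subgroup. The map $1+t^iX+\cdots\mapsto X$ (with $X$ a matrix over $\mathbb F_p$) identifies $S^i/S^{i+1}$ with $\mathfrak g$: the image consists of trace-zero matrices because $\det(1+t^iX+\cdots)\equiv 1+t^i\,\mathrm{tr}X \bmod t^{i+1}$, and it is all of $\mathfrak g$ because of the elements $1+t^iE_{ab}$ ($a\neq b$) and $\mathrm{diag}(\ldots,1+t^i,\ldots,(1+t^i)^{-1},\ldots)$.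

The second ingredient is the group $\mathcal N$ of continuous automorphisms $\alpha$ of $R$ with $\alpha(t)\equiv t\bmod t^2$. Here $\alpha(t)$ can be any element of $t+t^2R$: every element of $R$ is uniquely a power series in such an element, so substitution is an automorphism. For $r\ge1$ let
$$\mathcal N^r=\{\alpha\in\mathcal N:\alpha(t)\equiv t\bmod t^{r+1}\}.$$
This is the kernel of the action of $\mathcal N$ on $R/t^{r+1}R$, so it is normal; its index in $\mathcal N=\mathcal N^1$ is $p^{r-1}$. Hence $\mathcal N=\varprojlim\mathcal N/\mathcal N^r$ is a pro-$p$ group. Since $\alpha(t^j)=t^j(\alpha(t)/t)^j$, we have for $\alpha\in\mathcal N^r$ and all $j\in\mathbb Z$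
$$(\alpha-1)(t^jR)\subseteq t^{j+r}R;\qquad \alpha(t)\equiv t+ct^{r+1}\bmod t^{r+2}\ \Longrightarrow\ \alpha(t^j)-t^j\equiv jc\,t^{j+r}\bmod t^{j+r+1}.\tag{1}$$
Moreover, because $\beta^{-1}$ preserves $t^{r+1}R$,
$$\alpha(t)\equiv\beta(t)\bmod t^{r+1}\iff\alpha\in\beta\mathcal N^r,\quad\text{and then}\quad \alpha(f)\equiv\beta(f)\bmod t^{r+1}\ \text{ for all } f\in R.\tag{2}$$

The group $\mathcal N$ acts on $S$ entrywise and preserves each $S^i$. Now take a continuous map $\varphi:S\to\mathcal N$ and define a new product on the set $S$ by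
$$g\circ h=g\cdot\varphi(g)(h).$$
When is this associative? We have $(g\circ h)\circ k=g\,\varphi(g)(h)\cdot\varphi(g\circ h)(k)$ and $g\circ(h\circ k)=g\,\varphi(g)(h)\cdot\varphi(g)\varphi(h)(k)$. So it suffices that $\varphi(g\circ h)=\varphi(g)\varphi(h)$. The condition is self-referential: $\varphi$ has to be a homomorphism for a multiplication which $\varphi$ itself defines.

**Definition.** A continuous map $\varphi:S\to\mathcal N$ is *admissible* if

* (A1) $\varphi(S^i)\subseteq\mathcal N^{i+1}$ for all $i\ge1$;
* (A2) $\varphi(g\cdot\varphi(g)(h))=\varphi(g)\varphi(h)$ for all $g,h\in S$.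

For admissible $\varphi$ put $G_\varphi=\{(g,\varphi(g)):g\in S\}\subseteq S\rtimes\mathcal N$, where the product in $S\rtimes\mathcal N$ is $(g,\alpha)(h,\beta)=(g\,\alpha(h),\alpha\beta)$. As the graph of a continuous map, $G_\varphi$ is closed, and (A2) says that it is closed under products. A nonempty closed subsemigroup of a profinite group is a subgroup, since $x^{k!-1}\to x^{-1}$. So $G_\varphi$ is a pro-$p$ group; it is $S$ with the law $\circ$, and $\varphi$ is a homomorphism on it. We write $g$ for $(g,\varphi(g))$ when convenient, and $G_\varphi^i=\{(g,\varphi(g)):g\in S^i\}$.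

Condition (A1) says that an element of depth $i$ twists only at depth $i+1$, so that the twist is invisible in leading terms.

**Example 1.** $\varphi=1$ is admissible and $G_\varphi=S$.

**Example 2.** Let $r\ge2$ with $p\nmid r$. Elements of $1+tR$ have unique $r$-th roots in $1+tR$, so for $c\in\mathbb F_p$ there is $\alpha_c\in\mathcal N$ with $\alpha_c(t)=t(1-rct^r)^{-1/r}$. It satisfies $\alpha_c(t^{-r})=t^{-r}-rc$. An element of $\mathcal N$ is determined by the image of $t^{-r}$, so $\alpha_c\alpha_{c'}=\alpha_{c+c'}$. Since $\alpha_c(t)\equiv t+ct^{r+1}\bmod t^{r+2}$, the map $c\mapsto\alpha_c$ is an injective homomorphism $\mathbb F_p\to\mathcal N^r$. Let $\chi:\mathfrak g\to\mathbb F_p$ be linear and put $\varphi(1+tX+\cdots)=\alpha_{\chi(X)}$. Then $\varphi(S)\subseteq\mathcal N^r\subseteq\mathcal N^2$ and $\varphi(S^i)=1$ for $i\ge2$, which is (A1). And $g\,\varphi(g)(h)\equiv gh\bmod t^2$, so the coefficients of $t$ add, which is (A2).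

What is this construction for? For a pro-$p$ group $G$ let $\gamma_1(G)=G$ and $\gamma_{i+1}(G)=\overline{[\gamma_i(G),G]}$, the closed subgroup generated by the commutators; throughout, $[x,y]=x^{-1}y^{-1}xy$. The graded Lie ring
$$L(G)=\bigoplus_{i\ge1}\gamma_i(G)/\gamma_{i+1}(G),$$
with bracket induced by commutators, is the Lie algebra of $G$ with respect to the lower central series. The Lie algebra $\mathfrak g\otimes t\mathbb F_p[t]$ is graded by degree in $t$, with $i$-th component $\mathfrak g\otimes t^i$; all isomorphisms between these Lie algebras are graded. A pro-$p$ group is *linear* if it is isomorphic, as a topological group, to a closed subgroup of $GL_m(\mathcal R)$ for some $m\ge1$ and some commutative profinite ring $\mathcal R$. For instance $S\subseteq GL_n(R)$ is linear, and $L(S)\cong\mathfrak g\otimes t\mathbb F_p[t]$. Does the Lie algebra force linearity? For $n=2$ it does not: there exist non-linear pro-$p$ groups, moreover just-infinite and of finite width (the orders of the $\gamma_i/\gamma_{i+1}$ are bounded), whose Lie algebras are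 $\mathfrak{sl}_2(\mathbb F_p)\otimes t\mathbb F_p[t]$, which answers for $n=2$ the question posed by Barnea. The paper "New just-infinite pro-$p$ groups of finite width and subgroups of the Nottingham group" asks whether such groups exist for $n>2$. A suitable twist of $S$ shows that they do, for every $n>2$ and every odd $p$, the case $p\mid n$ included.

**Theorem 1.** *Let $p$ be an odd prime and $n\ge 2$. There is a pro-$p$ group $G$ with $L(G)\cong\mathfrak{sl}_n(\mathbb F_p)\otimes t\mathbb F_p[t]$ as graded Lie algebras which is not linear. Moreover every nontrivial closed subgroup of $G$ normalized by an open subgroup of $G$ is open in $G$ (so $G$ is hereditarily just-infinite).*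

Recall that a profinite group is just-infinite if it is infinite and each of its nontrivial closed normal subgroups is open, and hereditarily so if all its open subgroups are just-infinite. A closed normal subgroup of an open subgroup is normalized by that open subgroup, which explains the parenthesis. A further theorem, Theorem 2, is stated and proved in Section 9.

## 2. Depth of operators on $R^n$, and why every twist has the same Lie algebra

The purpose of this section is to show that admissibility alone fixes $L(G_\varphi)$.

The group $S\rtimes\mathcal N$ acts on $V=R^n$ by $(g,\alpha)x=g\,\alpha(x)$. The action is faithful: constant vectors determine $g$, and then $\alpha$ is determined. As operators, $\alpha g=\alpha(g)\alpha$. For $i\ge0$ let $\mathrm{End}_i$ be the set of additive maps $T:V\to V$ with $T(t^jV)\subseteq t^{j+i}V$ for all $j\ge 0$. Then $\mathrm{End}_i\,\mathrm{End}_j\subseteq\mathrm{End}_{i+j}$. For $X\in M_n(\mathbb F_p)$ the operator $t^iX$ lies in $\mathrm{End}_i$, and it lies in $\mathrm{End}_{i+1}$ only if $X=0$ (apply it to constant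 vectors). Put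
$$U_i=\{\sigma\in S\rtimes\mathcal N:\sigma-1\in\mathrm{End}_i\}.$$
For $\sigma=(g,\alpha)$ we have $\sigma-1=(g-1)\alpha+(\alpha-1)$, so $U_1=S\rtimes\mathcal N$ by (1). The identities $\sigma\tau-1=(\sigma-1)\tau+(\tau-1)$, $\sigma^{-1}-1=-\sigma^{-1}(\sigma-1)$, $\tau^{-1}\sigma\tau-1=\tau^{-1}(\sigma-1)\tau$ and
$$\sigma^{-1}\tau^{-1}\sigma\tau-1=\sigma^{-1}\tau^{-1}(\sigma\tau-\tau\sigma)=\sigma^{-1}\tau^{-1}\big((\sigma-1)(\tau-1)-(\tau-1)(\sigma-1)\big)\tag{3}$$
show that the $U_i$ are normal subgroups and $[U_i,U_j]\subseteq U_{i+j}$. Since the operators form an algebra of characteristic $p$, $\sigma^{p^k}-1=(\sigma-1)^{p^k}$, so $\sigma\in U_i$ implies $\sigma^{p^k}\in U_{ip^k}$.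

Two auxiliary lemmas come first.

**Lemma 1 (filling).** *Let $\Gamma$ be a profinite group, $X_1\supseteq X_2\supseteq\cdots$ open normal subgroups with $\bigcap X_j=1$, and $W$ a closed subgroup such that $W\cap X_j$ maps onto $X_j/X_{j+1}$ for all $j\ge j_0$. Then $X_{j_0}\subseteq W$.*

*Proof.* By compactness the $X_j$ form a base of neighborhoods of $1$. Let $x\in X_{j_0}$. Inductively choose $w_j\in W\cap X_j$ for $j\ge j_0$ with $(w_{j_0}\cdots w_j)^{-1}x\in X_{j+1}$. Then $w_{j_0}\cdots w_j\to x$, and $W$ is closed. $\square$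

**Lemma 2.** *$\mathfrak g$ is perfect, and an ideal $I$ of $\mathfrak g$ that contains a non-scalar matrix $X$ equals $\mathfrak g$.*

*Proof.* Perfectness: for $a\ne b$, $E_{aa}-E_{bb}=[E_{ab},E_{ba}]$ and $[E_{aa}-E_{bb},E_{ab}]=2E_{ab}$, with $2\neq0$; these elements span $\mathfrak g$.

Now let $X\in I$ be non-scalar. If $x_{ab}\ne0$ for some $a\ne b$, then since $E_{ba}^2=0$,
$$[[X,E_{ba}],E_{ba}]=-2E_{ba}XE_{ba}=-2x_{ab}E_{ba}\in I.$$
If $X$ is diagonal with $x_{aa}\ne x_{bb}$, then $[X,E_{ab}]=(x_{aa}-x_{bb})E_{ab}\in I$. Either way some $E_{ab}$ with $a\ne b$ lies in $I$. Then $E_{ba}\in I$ (the displayed formula with $X=E_{ab}$), and $E_{ac}=[E_{ab},E_{bc}]\in I$ for $c\ne a,b$. So the off-diagonal $E_{ac}$ of row $a$ lie in $I$, and so do their transposes $E_{ca}$. Applying this to $E_{ca}$, the off-diagonal units of row $c$ lie in $I$, for every $c$. Thus all $E_{cd}$, $c\ne d$, lie in $I$, and with them the $E_{cc}-E_{dd}=[E_{cd},E_{dc}]$. $\square$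

**Lemma 3.** *Let $\varphi$ be admissible and $G=G_\varphi$, $G^i=G^i_\varphi$.*
*(a) $G^i=G\cap U_i$ is open and normal in $G$; its cosets are the sets $gS^i$; $|G:G^i|=p^{(n^2-1)(i-1)}$; $[G^i,G^j]\subseteq G^{i+j}$; and $x\in G$ implies $x^{p^k}\in G^{p^k}$.*
*(b) $\gamma_i(G)=G^i$, $\gamma_i(G^l)=G^{il}$ for all $i,l\ge1$, and $L(G)\cong\mathfrak g\otimes t\mathbb F_p[t]$ as graded Lie algebras.*
*(c) $G$ is topologically finitely generated and has no nilpotent open subgroup.*

*Proof.* (a) If $(g,\alpha)\in U_i$, apply it to constant vectors to get $g\in S^i$. Conversely let $g=1+t^iX+\cdots\in S^i$ and $\sigma=(g,\varphi(g))$. By (A1) and (1), $\varphi(g)-1\in\mathrm{End}_{i+1}$, so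
$$\sigma-1=(g-1)\varphi(g)+(\varphi(g)-1)\equiv t^iX\mod\mathrm{End}_{i+1}.\tag{4}$$
Hence $G^i=G\cap U_i$, a normal subgroup. It is open because $g\mapsto(g,\varphi(g))$ is a homeomorphism $S\to G$. Its cosets are $g\circ S^i=g\,\varphi(g)(S^i)=gS^i$, so $|G:G^i|=|S:S^i|=p^{(n^2-1)(i-1)}$. The last two claims follow from $[U_i,U_j]\subseteq U_{i+j}$ and from $U_1=S\rtimes\mathcal N$.

(b) By (4) and $\sigma\tau-1=(\sigma-1)(\tau-1)+(\sigma-1)+(\tau-1)$, taking the leading coefficient $\sigma\mapsto X$ is an isomorphism $G^i/G^{i+1}\to\mathfrak g$. If $\sigma,\tau$ have leading terms $t^iX$, $t^jY$, then by (3) the commutator is $\equiv1+t^{i+j}[X,Y]$ modulo $\mathrm{End}_{i+j+1}$. So $\bigoplus_iG^i/G^{i+1}\cong\mathfrak g\otimes t\mathbb F_p[t]$.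

It remains to see that $(G^i)$ is the lower central series. Let $a,l\ge1$ and $H=\overline{[G^a,G^l]}\subseteq G^{a+l}$. For $b\ge a+l$ the commutators of $G^{b-l}\subseteq G^a$ with $G^l$ have as leading coefficients in degree $b$ all $[X,Y]$, $X,Y\in\mathfrak g$, and these span $\mathfrak g$. So $H\cap G^b$ maps onto $G^b/G^{b+1}$ for all $b\ge a+l$, and $H=G^{a+l}$ by Lemma 1. Induction on $i$ gives $\gamma_i(G^l)=G^{il}$; $l=1$ is the first claim.

(c) $G/\gamma_2(G)$ is finite, hence so is the Frattini quotient, and $G$ is finitely generated. Every open subgroup contains some $G^l$ (compactness, $\bigcap G^l=1$), and $\gamma_i(G^l)=G^{il}\ne1$ for all $i$. $\square$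

The next observation drives the construction: a deep change of $\varphi$ changes the multiplication only deeply.

**Lemma 4.** *Let $\varphi,\varphi'$ be admissible with $\varphi(g)\in\varphi'(g)\mathcal N^r$ for all $g\in S$, and let $N\le r+1$. Then $G_\varphi/G_\varphi^N$ and $G_{\varphi'}/G_{\varphi'}^N$ are the same group structure on the set $S/S^N$.*

*Proof.* By Lemma 3(a) both quotients have underlying set $S/S^N$, and $g\,\varphi(g)(h)\equiv g\,\varphi'(g)(h)\bmod t^{r+1}$ by (2). $\square$

## 3. One twist by hand: raising the order of $1+tE_{12}$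

For $y\in tR$ put $e_{12}(y)=1+yE_{12}\in S$, and let $h=e_{12}(t)$. Then $e_{12}(y)e_{12}(y')=e_{12}(y+y')$ and $\alpha(e_{12}(y))=e_{12}(\alpha(y))$ for $\alpha\in\mathcal N$. So in any $G_\varphi$, with $\beta=\varphi(h)$,
$$(h,\beta)^j=\Big(e_{12}\Big(\sum_{i<j}\beta^i(t)\Big),\ \beta^j\Big).\tag{5}$$
In $S$ itself $h^p=1$. Let us compute $h^p$ in Example 2 with $r\equiv1\bmod p$, $r\ge p+1$, and $\chi(E_{12})=1$. Then $\beta=\alpha_1$, $\beta^i=\alpha_i$, and
$$\beta^i(t)=t(1-rit^r)^{-1/r}=\sum_{k\ge0}\binom{-1/r}{k}(-ri)^kt^{1+rk}.$$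
For $k\le p-1$ the integer $k!$ is prime to $p$ and $-1/r\equiv-1$, so $\binom{-1/r}{k}\equiv(-1)^k$, and the coefficient is $i^k$ in $\mathbb F_p$. Since $\sum_{i\in\mathbb F_p}i^k$ is $0$ for $0\le k<p-1$ and $-1$ for $k=p-1$,
$$\sum_{i<p}\beta^i(t)\equiv-t^{1+r(p-1)}\bmod t^{1+rp}.$$
So in $G_\varphi$ the element $h$ has order $p^2$, while $h^p\in G_\varphi^{1+r(p-1)}=\gamma_{1+r(p-1)}(G_\varphi)$ lies as deep as we like, by the choice of $r$. The Lie algebra has not changed. In $S$ things are different: for $x=\mathrm{diag}(1+t,(1+t)^{-1},1,\ldots)$ we have $x^{p^k}=\mathrm{diag}(1+t^{p^k},\ldots)$, of depth exactly $p^k$, and $h$ has finite order. This suggests the plan of building an element of infinite order whose $p^k$-th powers are far too deep for a matrix.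

One such twist does not suffice. *If $\varphi$ is admissible with finite image, then $G_\varphi$ is linear.* Indeed $\ker\varphi$ is open in $G_\varphi$, so it contains some $G_\varphi^N$, and there $g\circ g'=gg'$: the open subgroup $G_\varphi^N$ is $S^N\subseteq GL_n(R)$. The representation induced from it to $G_\varphi$ has degree $n|G_\varphi:G_\varphi^N|$, is continuous, and is faithful: an element of its kernel fixes the coset of the open subgroup, so lies in it, and acts trivially in the original representation. By compactness the image is closed.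

So $\varphi$ must have infinite image. We build it as a limit of admissible maps $\varphi_m$ with finite images, each kept close to the previous one. Suppose $\varphi_m$ is known, with finite image $A\subseteq\mathcal N$. We choose a larger finite quotient $B$ of $G_{\varphi_m}$ that maps onto $A$ and want $\varphi_{m+1}$ to be $G_{\varphi_m}\to B\hookrightarrow\mathcal N$. By Lemma 4, if the new embedding of $B$ agrees with the old map modulo a deep enough $\mathcal N^r$, then $B$ is still a quotient for the *new* multiplication, and the self-reference in (A2) does no harm. What is needed is a lemma that lifts $A\subseteq\mathcal N$ to $B\subseteq\mathcal N$ with arbitrarily small error.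

## 4. Lifting finite groups of automorphisms of $\mathbb F_p[[t]]$ by Artin–Schreier extensions and norms

**Lemma 5.** *Let $B\to A$, $b\mapsto\bar b$, be a surjection of finite $p$-groups, $\iota:A\to\mathcal N$ an injective homomorphism, $r\ge1$, $\beta_0\in B$ of order $q$. There is an injective homomorphism $\iota':B\to\mathcal N$ with $\iota'(b)\in\iota(\bar b)\mathcal N^r$ for all $b\in B$ and $\sum_{i=0}^{q-1}\iota'(\beta_0)^i(t)\ne0$.*

The natural try is Galois theory. Via $\iota$, $A$ acts on $K$. Find an extension field $M\supseteq K$ on which $B$ acts compatibly; $M$ is again a field $\mathbb F_p((\pi))$ if totally ramified over $K$, and sending $t$ to $\pi$ turns the action of $B$ on $M$ into a map $B\to\mathcal N$. The trouble is closeness: why should $b(\pi)$, as a series in $\pi$, resemble $\iota(\bar b)(t)$? In general it does not. Take $A=1$, $|B|=p$, $M=K(z)$ with $z^p-z=t^{-b_1}$, $p\nmid b_1$. Let $w$ be the normalized valuation of $M$, so $w(t)=p$ and $w(z)=-b_1$. With $-ub_1+pq'=1$, $\pi=z^ut^{q'}$ is a uniformizer, and the generator $c:z\mapsto z+1$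 of $B$ has $c(\pi)/\pi=(1+1/z)^u=1+u/z+\cdots$ with $p\nmid u$. So $c$ has depth exactly $b_1$, also for any other uniformizer, since the depth of an automorphism is read off from its action on $O_M/\pi^{j}O_M$. For $b_1<r$ closeness fails. The remedy is to force the ramification of $M/K$ to be large; the tool that compares $\pi$ with $t$ is then the norm $M\to K$, which for large ramification is a ring homomorphism up to a small error.

*Proof of Lemma 5.*

**Step 1 (the trace condition can be arranged at the end).** Suppose $\iota'$ has all the other properties. Put $\beta=\iota'(\beta_0)$, of order $q$, and $\mathrm{Tr}=\sum_{i<q}\beta^i$. By independence of characters $\mathrm{Tr}\ne0$ on $K$. It is linear over $K^{\langle\beta\rangle}$, which contains the powers of $\prod_i\beta^i(t)$, nonzero elements of arbitrarily large valuation. So $\mathrm{Tr}$ is nonzero on $t^{r+1}R$, and there is $y\in t^{r+1}R$ (possibly $y=0$) with $\mathrm{Tr}(t+y)\ne0$. Let $\eta\in\mathcal N^r$ be such that $\eta^{-1}(t)=t+y$, and replace $\iota'$ by $\eta\iota'\eta^{-1}$. As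 $\eta\in\mathcal N^r$ and $\mathcal N^r$ is normal, nothing changes modulo $\mathcal N^r$. The new trace of $t$ is $\eta\big(\mathrm{Tr}(\eta^{-1}(t))\big)=\eta(\mathrm{Tr}(t+y))\ne0$. From now on we forget the trace condition.

**Step 2 (reduction to a central kernel of order $p$).** Let $C=\ker(B\to A)$. If $C=1$, take $\iota'(b)=\iota(\bar b)$. If $C\ne1$, the normal subgroup $C$ of the $p$-group $B$ contains a subgroup $C_0$ of order $p$ central in $B$. By induction on $|C|$ treat first $B/C_0\to A$, then $B\to B/C_0$; the errors stay in $\mathcal N^r$. So assume $|C|=p$ and $C$ central, and identify $C$ with $\mathbb F_p$. A section $A\to B$ with $1\mapsto1$ gives a cocycle $\varepsilon:A\times A\to\mathbb F_p$ with $\varepsilon(1,\sigma)=\varepsilon(\sigma,1)=0$ and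
$$\varepsilon(\sigma,\rho)+\varepsilon(\sigma\rho,\tau)=\varepsilon(\sigma,\rho\tau)+\varepsilon(\rho,\tau),$$
and $B=\{(\kappa,\sigma):\kappa\in\mathbb F_p,\sigma\in A\}$ with $(\kappa,\sigma)(\kappa',\tau)=(\kappa+\kappa'+\varepsilon(\sigma,\tau),\sigma\tau)$.

**Step 3 (an element $a\in K$ whose Artin–Schreier extension can carry $B$).** $A$ acts faithfully on $K$ through $\iota$ and preserves $v$. Let $K_0=K^A$, so that $K/K_0$ is Galois with group $A$. The valuation $v|_{K_0}$ is discrete and nontrivial, because $\prod_\sigma\sigma(t)\in K_0$. Let $s$ be a uniformizer of $K_0$, $e=v(s)$, $v_{K_0}=v/e$. The trace $K\to K_0$ is onto, so choose $\theta\in K$ with $\sum_{\sigma\in A}\sigma(\theta)=1$. Put $\wp(x)=x^p-x$ and $c_\sigma=\sum_\tau\varepsilon(\sigma,\tau)\,\sigma\tau(\theta)$. Replacing $\tau$ by $\rho\tau$ in $c_\sigma$,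
$$c_\sigma+\sigma(c_\rho)-c_{\sigma\rho}=\sum_\tau\big(\varepsilon(\sigma,\rho\tau)+\varepsilon(\rho,\tau)-\varepsilon(\sigma\rho,\tau)\big)\,\sigma\rho\tau(\theta)=\varepsilon(\sigma,\rho)\sum_\tau\sigma\rho\tau(\theta)=\varepsilon(\sigma,\rho),\tag{6}$$
and $c_1=0$. Since $\wp$ is additive, commutes with $A$ and kills $\mathbb F_p$, (6) gives $\wp(c_\sigma)+\sigma(\wp(c_\rho))=\wp(c_{\sigma\rho})$. By additive Hilbert 90 there is $a\in K$ with
$$\sigma(a)-a=\wp(c_\sigma)\qquad(\sigma\in A);$$
explicitly $a=-\sum_\tau\wp(c_\tau)\tau(\theta)$, since $\sigma(a)=-\sum_\tau\big(\wp(c_{\sigma\tau})-\wp(c_\sigma)\big)\sigma\tau(\theta)=a+\wp(c_\sigma)$. We may still add to $a$ any element of $K_0$.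

**Step 4 (this freedom makes $a$ as ramified as we like).** For $b\ge0$ let $Y_b=\wp(K)+t^{-b}R$, an additive group. We claim $K_0\not\subseteq Y_b$. Let $N>0$ be prime to $p$ and suppose $s^{-N}=\wp(x)+y$ with $x\in K$, $v(y)\ge-b$. For $\sigma\in A$, applying $\sigma-1$ gives $\wp(\sigma x-x)=y-\sigma y\in t^{-b}R$. If $v(z)<0$, then $v(\wp(z))=pv(z)$; hence $v(\sigma x-x)\ge-b$. The element $x_0=\sum_\sigma\sigma(\theta x)$ lies in $K_0$, and
$$x-x_0=\sum_\sigma\sigma(\theta)(x-\sigma x)$$
has valuation at least $v(\theta)-b$. So $s^{-N}-\wp(x_0)=\wp(x-x_0)+y$ has valuation at least $-b''$, where $b''$ depends only on $b$ and $\theta$. On the other hand its $K_0$-valuation is at most $-N$. Indeed, if $v_{K_0}(x_0)<-N/p$, then $v_{K_0}(\wp(x_0))=p\,v_{K_0}(x_0)<-N$, and this is the valuation of the difference. Otherwise $v_{K_0}(x_0)>-N/p$, equality being impossible as $p\nmid N$; then $v_{K_0}(\wp(x_0))>-N$ and the difference has valuation $-N$. Therefore $-Ne\ge-b''$, which fails for large $N$ prime to $p$. This proves the claim.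

Fix $b\ge p(r+1)$. If $a\in Y_b$, add to $a$ an element of $K_0\setminus Y_b$. So we may assume $a\notin Y_b$.

**Step 5 (the field $M$ and the action of $B$).** Since $a\notin\wp(K)$, the field $M=K(z)$ with $z^p-z=a$ has degree $p$ over $K$. For $(\kappa,\sigma)\in B$ we have $\wp(z+c_\sigma+\kappa)=a+\wp(c_\sigma)=\sigma(a)$, so $\sigma$ extends to an automorphism of $M=K[Z]/(Z^p-Z-a)$ with $z\mapsto z+c_\sigma+\kappa$. (It is injective as a map of fields, and its image contains $K$ and $z$.) These compose correctly by (6):
$$(\kappa,\sigma)(\kappa',\tau)z=z+c_\sigma+\kappa+\sigma(c_\tau)+\kappa'=z+c_{\sigma\tau}+\varepsilon(\sigma,\tau)+\kappa+\kappa'.$$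
So $B$ acts on $M$. If $(\kappa,\sigma)$ acts trivially, then $\sigma=1$, and $c_1=0$ gives $\kappa=0$: the action is faithful. $C$ acts trivially on $K$, and $M^C=K$ since both have index $p$ under $M$.

**Step 6 (ramification of $M/K$).** We read off how $C$ moves a uniformizer. As long as $v(a)=-pj<0$ with leading coefficient $\kappa\in\mathbb F_p$, replace $a$ by $a-\wp(\kappa t^{-j})=a-\kappa t^{-pj}+\kappa t^{-j}$. This raises $v(a)$ and keeps $a\notin Y_b$, so $v(a)<-b$ throughout, and the process stops. We get $a'=a-\wp(x)$, $x\in K$, with $v(a')=-b_1$, $b_1>b$, $p\nmid b_1$. Let $z'=z-x$, so $z'^p-z'=a'$ and $v(z')=-b_1/p$. Hence $M/K$ is totally ramified with residue field $\mathbb F_p$. Let $w=pv$ be the normalized valuation of $M$. It is $B$-invariant because $v$ extends uniquely to $M$ and $B$ preserves $v$ on $K$. Let $c\in C$ be the generator with $c(z')=z'+1$. Choose integers $u,q'$ with $-ub_1+pq'=1$. Then $\pi_1=z'^ut^{q'}$ is a uniformizer of $M$ and $c^i(\pi_1)/\pi_1=(1+i/z')^u\in1+\pi_1^{b_1}O_M$. As $O_M=\mathbb F_p[[\pi_1]]$,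
$$(c^i-1)O_M\subseteq\pi_1^{b_1}O_M\qquad\text{for all }i.\tag{7}$$

**Step 7 (the norm is nearly a ring homomorphism).** Let $\mathrm{Nm}(x)=\prod_{i<p}c^i(x)\in K$. By (7), $\mathrm{Nm}(x)\equiv x^p\bmod\pi_1^{b_1}O_M$ for $x\in O_M$. An element of $K$ with $w\ge b_1$ has $v\ge b_1/p$. Since $x\mapsto x^p$ is additive, for $x,y\in O_M$
$$\mathrm{Nm}(x+y)\equiv\mathrm{Nm}(x)+\mathrm{Nm}(y)\mod t^\rho R,\qquad\rho=\lceil b_1/p\rceil\ge r+2,\tag{8}$$
where $\rho\ge r+2$ because $b_1>b\ge p(r+1)$. Let $\pi$ be any uniformizer of $M$ and $\hat t=\mathrm{Nm}(\pi)$; then $v(\hat t)=1$. For $f=\sum\kappa_lT^l\in\mathbb F_p[[T]]$ we get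
$$\mathrm{Nm}(f(\pi))\equiv f(\hat t)\mod t^\rho R.\tag{9}$$
Indeed, use (8) for the terms of degree $<\rho$ and the tail; $\mathrm{Nm}(\kappa_l\pi^l)=\kappa_l^p\hat t^l=\kappa_l\hat t^l$; and the tail has $w\ge\rho$, so its norm has $w\ge p\rho$, that is, $v\ge\rho$. Now $\hat t$ is a uniformizer of $R$, so $t=f(\hat t)$ for some $f\in T\mathbb F_p[[T]]$ with nonzero linear coefficient. Replacing $\pi$ by the uniformizer $f(\pi)$, we may assume $\mathrm{Nm}(\pi)\equiv t\bmod t^\rho$.

**Step 8 (the new embedding, and its closeness to $\iota$).** For $b\in B$ write $b(\pi)=f_b(\pi)$ with $f_b\in T\mathbb F_p[[T]]$. Since $C$ is central,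
$$\mathrm{Nm}(b\pi)=b(\mathrm{Nm}(\pi))=\iota(\bar b)(\mathrm{Nm}(\pi))\equiv\iota(\bar b)(t)\bmod t^\rho,$$
while by (9) $\mathrm{Nm}(f_b(\pi))\equiv f_b(\mathrm{Nm}(\pi))\equiv f_b(t)\bmod t^\rho$. So $f_b(t)\equiv\iota(\bar b)(t)\bmod t^{r+1}$, and in particular $f_b(t)\equiv t\bmod t^2$. Let $\vartheta:R\to O_M$ be the isomorphism $t\mapsto\pi$, and $\iota'(b)=\vartheta^{-1}b\vartheta$. Then $\iota'(b)(t)=f_b(t)$, so $\iota'$ is a homomorphism $B\to\mathcal N$. It is injective since $B$ acts faithfully on $M$, and $\iota'(b)\in\iota(\bar b)\mathcal N^r$ by (2). $\square$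

## 5. The limit twist and the element $h$

We construct admissible maps $\varphi_m$ ($m\ge0$) and integers $N_0=1<N_1<N_2<\cdots$, $r_1\le r_2\le\cdots$ such that, with $G_m=G_{\varphi_m}$ and $h=e_{12}(t)$:

* (i) $\varphi_m(g)=1\iff g\in S^{N_m}$, and $\varphi_m(g)$ depends only on $gS^{N_m}$;
* (ii) $h$ has order exactly $p^{m+1}$ in $G_m$;
* (iii) $\varphi_{m+1}\equiv\varphi_m$ pointwise modulo $\mathcal N^{r_{m+1}}$, where $r_{m+1}\ge\max\{N_{m+1},\,(m+1)p^{m+1},\,2N_m+p+1\}$;
* (iv) $h^{p^m}\notin G_m^{N_{m+1}}$, the power being taken in $G_m$.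

The three lower bounds for $r_{m+1}$ have three uses: the first keeps $\varphi_{m+1}$ admissible, the second makes powers of $h$ too deep, and the third is for Section 6.

**Step 1 (start and choice of data).** Let $\varphi_0=1$, $G_0=S$; here $h$ has order $p$. Given $\varphi_m$, we have $h^{p^m}\ne1$ in $G_m$ by (ii), so we can choose $N_{m+1}>N_m$ with (iv), and then $r_{m+1}\ge r_m$ satisfying the inequality in (iii). Let $B=G_m/G_m^{N_{m+1}}$, a finite $p$-group in which $\bar h$ has order exactly $p^{m+1}$. Let $A=\varphi_m(S)$, a finite subgroup of $\mathcal N$, with $\iota$ the inclusion. Since $\varphi_m$ is a homomorphism on $G_m$ with kernel $G_m^{N_m}\supseteq G_m^{N_{m+1}}$, it induces a surjection $B\to A$.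

**Step 2 (definition of $\varphi_{m+1}$; (i) and (iii)).** Apply Lemma 5 with $r=r_{m+1}$ and $\beta_0=\bar h$, and put $\varphi_{m+1}(g)=\iota'(\bar g)$, where $\bar g$ is the class of $(g,\varphi_m(g))$ in $B$. By Lemma 3(a) $\bar g$ depends only on $gS^{N_{m+1}}$, and $\iota'$ is injective. So (i) holds, $\varphi_{m+1}$ is continuous, and (iii) holds by Lemma 5.

**Step 3 (admissibility).** For (A2): $g\,\varphi_{m+1}(g)(h')\equiv g\,\varphi_m(g)(h')\bmod t^{r_{m+1}+1}$ by (2), and $r_{m+1}\ge N_{m+1}$. So both elements have the same class in $B$, namely $\bar g\,\bar h'$, and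
$$\varphi_{m+1}\big(g\,\varphi_{m+1}(g)(h')\big)=\iota'(\bar g\,\bar h')=\varphi_{m+1}(g)\varphi_{m+1}(h').$$
For (A1), let $g\in S^i$. If $i\ge N_{m+1}$, then $\varphi_{m+1}(g)=1$. If $i<N_{m+1}$, then $r_{m+1}\ge i+1$ and $\varphi_{m+1}(g)\in\varphi_m(g)\mathcal N^{r_{m+1}}\subseteq\mathcal N^{i+1}$.

**Step 4 (the order of $h$ grows; (ii)).** The automorphism $\beta=\varphi_{m+1}(h)=\iota'(\bar h)$ has order $p^{m+1}$. So by (5), in $G_{m+1}$,
$$h^{p^{m+1}}=\Big(e_{12}\Big(\sum_{i<p^{m+1}}\beta^i(t)\Big),1\Big).$$
This is $\ne1$ by the trace condition of Lemma 5, and its $p$-th power is $(e_{12}(0),1)=1$. So $h$ has order exactly $p^{m+2}$ in $G_{m+1}$.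

**Step 5 (the limit is admissible).** As $r_m\ge N_m\to\infty$ and $(r_m)$ is nondecreasing, (iii) shows that $\varphi=\lim\varphi_m$ exists uniformly, is continuous, and satisfies $\varphi\equiv\varphi_m$ modulo $\mathcal N^{r_{m+1}}$. (A1) passes to the limit since $\mathcal N^{i+1}$ is closed. For (A2): $g\,\varphi_m(g)(h')\to g\,\varphi(g)(h')$, so by uniform convergence and continuity of $\varphi$ we have $\varphi_m(g\,\varphi_m(g)(h'))\to\varphi(g\,\varphi(g)(h'))$, while $\varphi_m(g)\varphi_m(h')\to\varphi(g)\varphi(h')$.

From now on $G=G_\varphi$ and $G^i=G_\varphi^i$. By Lemma 3, $L(G)\cong\mathfrak{sl}_n(\mathbb F_p)\otimes t\mathbb F_p[t]$. Two further facts will be used. Since $\varphi_m=1$ on $S^{N_m}$,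
$$\varphi\equiv\varphi_m\bmod\mathcal N^{r_{m+1}},\qquad\varphi(S^{N_m})\subseteq\mathcal N^{r_{m+1}},\qquad r_{m+1}\ge2N_m+p+1.\tag{10}$$
And *$h$ has infinite order in $G$, with*
$$h^{p^k}\in G^{kp^k}=\gamma_{kp^k}(G)\qquad\text{for all }k\ge1.\tag{11}$$
Indeed, by Lemma 4, $G/G^N=G_m/G_m^N$ for $N\le r_{m+1}$. Since $h^{p^{m+1}}=1$ in $G_m$, we get $h^{p^{m+1}}\in G^{r_{m+1}}\subseteq G^{(m+1)p^{m+1}}$. By (iv) and $N_{m+1}\le r_{m+1}$, $h^{p^m}\notin G^{N_{m+1}}$, so $h^{p^m}\ne1$ for every $m$. An element of finite order in a pro-$p$ group has $p$-power order, so $h$ has infinite order.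

## 6. Closed subgroups normalized by an open subgroup

**Lemma 6.** *Every nontrivial closed subgroup $W$ of $G$ normalized by some $G^l$ is open.*

This is the second assertion of Theorem 1, since every open subgroup contains some $G^l$. Let $I_j\subseteq\mathfrak g$ be the image of $W\cap G^j$ in $G^j/G^{j+1}\cong\mathfrak g$, an $\mathbb F_p$-subspace. For $w\in W$ and $x\in G^{l'}$ with $l'\ge l$ we have $[w,x]=w^{-1}\cdot x^{-1}wx\in W$, so $[I_j,\mathfrak g]\subseteq I_{j+l'}$ for all $l'\ge l$.

**Step 1 (a non-scalar leading term suffices).** Suppose some $I_i$ contains a non-scalar $X$. The left-normed brackets $[X,Y_1,\ldots,Y_k]$, $k\ge0$, span the ideal generated by $X$, which is $\mathfrak g$ by Lemma 2. Those with $k\ge1$ then span $[\mathfrak g,\mathfrak g]=\mathfrak g$, and by finite dimension those with $1\le k\le k_0$ do, for some $k_0$. If $j\ge i+k_0l$, then for each such $k$ the number $j-i$ is a sum of $k$ integers $\ge l$, so the bracket lies in $I_j$. Hence $I_j=\mathfrak g$ for all $j\ge j_0=i+k_0l$, and $G^{j_0}\subseteq W$ by Lemma 1.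

**Step 2 (the case $p\nmid n$).** A scalar $\lambda$ has trace $n\lambda$, so every nonzero element of $\mathfrak g$ is non-scalar. As $W\neq1$, some $I_i\ne0$, and Step 1 applies.

If $p\mid n$, scalars lie in $\mathfrak g$ and are central, so a scalar leading term gives nothing by bracketing in $\mathfrak g$. One has to look behind the leading term, and there the twist interferes: commuting with an element $(g,\alpha)$ sees both the first non-scalar term of $g$ and the automorphism $\alpha$. We separate the two contributions by the residue of the exponent $j$ modulo $p$ in (1).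

**Step 3 (the case $p\mid n$: choice of a test element).** Now $n\ge3$, since $p$ is odd. Take $1\ne w=(g,\alpha)\in W$, $\alpha=\varphi(g)$; then $g\ne1$. Moreover $g$ is not scalar: suppose $g=\lambda\in1+tR$, so $\lambda^n=1$, and write $n=p^an'$ with $p\nmid n'$. Since $R$ is a domain of characteristic $p$, $\lambda^{n'}=1$, and $\lambda=1$ because $1+tR$ is pro-$p$, a contradiction. Let $k\ge1$ be maximal such that $g$ is scalar modulo $t^k$. Write $g=\lambda+t^kX'$ with $\lambda\in R$, $X'\in M_n(R)$, and let $X=X'\bmod t$. Then $X$ is non-scalar by maximality of $k$. Let $r\in\mathbb N\cup\{\infty\}$ be the depth of $\alpha$, that is, $\alpha\in\mathcal N^r\setminus\mathcal N^{r+1}$, with $r=\infty$ if $\alpha=1$. Put $\mu=\min(k,r)<\infty$. Choose $m$ with $N_m\ge\max(\mu,l)$, and $j\in[N_m,N_m+p]$ with $p\mid j$ if $k\le r$ and $p\nmid j$ if $r<k$. Let $y=1+t^jY$ with $Y=E_{ab}$, $a\ne b$ to be chosen, and $x=(y,\beta)\in G^j\subseteq G^l$, $\beta=\varphi(y)$.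

**Step 4 (the commutator of $w$ and $x$).** By (10), $\beta-1\in\mathrm{End}_{r_{m+1}}$ with $r_{m+1}\ge2N_m+p+1\ge j+\mu+1$, so $\beta$ can be ignored. As operators $w=g\alpha$, $x=y\beta$, $\alpha y=\alpha(y)\alpha$, so modulo $\mathrm{End}_{j+\mu+1}$
$$wx-xw\equiv g\alpha y-yg\alpha=(g\,\alpha(y)-yg)\alpha.$$
Since $\alpha(y)=1+\alpha(t^j)Y$ and $\lambda$ commutes with $Y$,
$$g\,\alpha(y)-yg=\alpha(t^j)gY-t^jYg=(\alpha(t^j)-t^j)\,gY+t^{j+k}[X',Y].$$

*Case $k\le r$.* Here $\mu=k$ and $p\mid j$, so by (1) $\alpha(t^j)-t^j\in t^{j+r+1}R$ (it is $0$ if $r=\infty$), and $wx-xw\equiv t^{j+k}[X,Y]$. The $(a,b)$ entry of $[X,E_{ab}]$ is $x_{aa}-x_{bb}$, and for $c\ne a,b$ its $(c,b)$ entry is $x_{ca}$. If $X$ is diagonal, choose $a,b$ with $x_{aa}\ne x_{bb}$. Otherwise choose $c\ne a$ with $x_{ca}\ne0$ and then $b\ne a,c$, which is possible since $n\ge3$. Either way $[X,Y]$ has a nonzero off-diagonal entry.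

*Case $r<k$.* Here $\mu=r$. Let $\alpha(t)\equiv t+c_0t^{r+1}\bmod t^{r+2}$, $c_0\ne0$. As $g\equiv1\bmod t$, (1) gives $wx-xw\equiv jc_0t^{j+r}Y$ with $jc_0\ne0$ in $\mathbb F_p$, for any choice of $a\ne b$.

**Step 5 (conclusion).** In both cases $wx-xw\equiv t^{j+\mu}Z$ modulo $\mathrm{End}_{j+\mu+1}$ with $Z$ non-scalar. The element $w^{-1}x^{-1}wx=1+w^{-1}x^{-1}(wx-xw)$ lies in $W$, since $x\in G^l$ normalizes $W$, and in $G\cap U_{j+\mu}=G^{j+\mu}$, with leading term $t^{j+\mu}Z$. So $Z\in I_{j+\mu}$, and Step 1 applies. $\square$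

## 7. Depth of $p$-power powers over local fields of characteristic $p$

Why should (11) prevent linearity? Here is the mechanism in the simplest setting.

**Lemma 7.** *Let $E$ be a local field of characteristic $p$ with normalized valuation $v_E$ and maximal ideal $\mathfrak p$ of $O_E$. Let $x\in1+M_m(\mathfrak p)$ have infinite order. There is a constant $c$ such that $x^{p^k}\in1+M_m(\mathfrak p^i)$ implies $i\le cp^k$, for all $k\ge0$ and $i\ge1$.*

*Proof.* Let $T=x-1$. It is not nilpotent, since $T^{p^s}=0$ would give $x^{p^s}=1+T^{p^s}=1$. So $T$ has an eigenvalue $\tau\ne0$ in a finite extension of $E$; extend $v_E$ to it. If $x^{p^k}\in1+M_m(\mathfrak p^i)$, then $\tau^{p^k}$ is an eigenvalue of $T^{p^k}=x^{p^k}-1\in M_m(\mathfrak p^i)$. This matrix is $\varpi^i$ times an integral matrix, $\varpi$ a uniformizer, so $p^kv_E(\tau)\ge i$. Take $c=v_E(\tau)$. $\square$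

If $\Gamma\subseteq1+M_m(\mathfrak p)$ is closed, then $\gamma_i(\Gamma)\subseteq1+M_m(\mathfrak p^i)$, by the computation (3) for matrices. So (11) would contradict Lemma 7 if $G$ were a closed subgroup of $1+M_m(\mathfrak p)$.

This argument needs a field with a discrete valuation, and of characteristic $p$. A profinite ring is only an inverse limit of finite rings. If $A$ is a finite local ring and $\rho(h)-1$ has entries in its maximal ideal, then $\rho(h)-1$ is nilpotent and there is no nonzero eigenvalue to measure; $G$ could be embedded through infinitely many such $\rho$ together, none of them faithful. We therefore assemble all $\rho$ into one Noetherian ring, and go down to its one-dimensional quotients.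

We need a fact on finite $p$-groups of matrices.

**Lemma 8.** *(1) A finite $p$-subgroup $P$ of $GL_m(F)$, $F$ a field of characteristic $\ne p$, has an abelian normal subgroup of index $\le m!$. (2) A finite $p$-subgroup $P$ of $GL_m(F)$, $\mathrm{char}\,F=p$, is conjugate to a group of unitriangular matrices, so it is nilpotent of class $<m$ and of exponent dividing $p^s$ if $p^s\ge m$.*

*Proof.* (1) We may take $F$ algebraically closed. By Maschke's theorem $F^m$ is a direct sum of irreducible modules. We claim that every irreducible $FP$-module $V_0$ has a basis whose lines are permuted by $P$, by induction on $|P|$. We may assume that $P$ acts faithfully. If $P$ is abelian, $\dim V_0=1$. Otherwise let $N/Z(P)$ be a subgroup of order $p$ in the center of $P/Z(P)$. Then $N$ is normal, abelian (generated by $Z(P)$ and one element) and not central. $V_0$ is the direct sum of its $N$-weight spaces, which $P$ permutes, transitively by irreducibility. There is more than one, since otherwise $N$ would act by scalars and by faithfulness be central. Let $V_1$ be one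 of them and $P_1\ne P$ its stabilizer. $V_1$ is an irreducible $P_1$-module, since the sum of the $P$-translates of a proper nonzero submodule of $V_1$ would be a proper nonzero submodule of $V_0$. By induction $V_1$ has a basis whose lines are permuted by $P_1$. Its translates under representatives $g_i$ of $P/P_1$ form a basis of $V_0$ as required, because $xg_i=g_jx_1$ with $x_1\in P_1$ for each $x\in P$. So $P$ is conjugate to a group of monomial matrices, and the kernel of the resulting map $P\to\mathrm{Sym}(m)$ consists of diagonal matrices.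

(2) For $0\ne x\in F^m$ the $\mathbb F_p$-span of the orbit $Px$ is a finite nonzero $\mathbb F_p$-space. The number of fixed vectors of $P$ in it is divisible by $p$ and positive, so there is a nonzero one. Induction on $m$ gives unitriangularity. The unitriangular group has class $<m$, and $(1+T)^{p^s}=1+T^{p^s}=1$ for strictly triangular $T$. $\square$

## 8. No embedding of $G$ into $GL_m$ of a profinite ring

Suppose $G$ is a closed subgroup of $GL_m(\mathcal R)$, $\mathcal R$ a commutative profinite ring. $\mathcal R$ is an inverse limit of finite commutative rings, and these are products of finite local rings. So the homomorphisms $\rho:G\to GL_m(A)$ induced by continuous ring homomorphisms $\mathcal R\to A$, $A$ finite local, have kernels with trivial intersection. Let $\mathfrak m_A$ be the maximal ideal of $A$. We use that a finitely generated profinite group has only finitely many open subgroups of bounded index.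

**Step 1 (one open subgroup that is good for all $\rho$).** *There is $l\ge1$ such that for $H=G^l$: $\rho(H)$ is abelian whenever the residue characteristic of $A$ is $\ne p$, and $\rho(H)\subseteq1+M_m(\mathfrak m_A)$ whenever it is $p$.* If the residue characteristic is $\ell\ne p$, then $1+M_m(\mathfrak m_A)$ is an $\ell$-group, so the finite $p$-group $\rho(G)$ embeds in $GL_m(A/\mathfrak m_A)$. By Lemma 8(1) an open subgroup of $G$ of index $\le m!$ has abelian image. If the residue characteristic is $p$, the image of $G$ in $GL_m(A/\mathfrak m_A)$ is generated by $d=d(G)$ elements, where $d(G)$ is the minimal number of topological generators, and by Lemma 8(2) has class $<m$ and exponent dividing $p^s$, where $p^s\ge m$. Its $i$-th lower central factor is generated by at most $d^i$ commutators of the generators and has exponent dividing $p^s$. So its order, and hence the index in $G$ of the kernel, is bounded in terms of $d,m,p$. Take $l$ with $G^l$ inside the intersection of all open subgroups of index up to the larger of the two bounds.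

**Step 2 (one Noetherian ring for all $\rho$).** *$H$ is isomorphic to a closed subgroup of $1+M_m(\mathfrak m_Q)$ for a complete Noetherian local ring $Q$ with residue field $\mathbb F_p$.* Let $h_1,\ldots,h_f$ generate $H$ topologically ($H/\gamma_2(H)=G^l/G^{2l}$ is finite). Let $F$ be the free pro-$p$ group on $u_1,\ldots,u_f$, and $\pi:F\to H$, $u_i\mapsto h_i$. Let $\Lambda=\mathbb Z_p[[x^{(i)}_{ab}:1\le i\le f,\,1\le a,b\le m]]$ and $\Theta:F\to1+M_m(\mathfrak m_\Lambda)$, $u_i\mapsto1+(x^{(i)}_{ab})$; the target is a pro-$p$ group. For each $\rho$ of residue characteristic $p$ there is a continuous homomorphism $\omega_\rho:\Lambda\to A$ sending $x^{(i)}_{ab}$ to the $(a,b)$ entry of $\rho(h_i)-1$, which lies in the nilpotent ideal $\mathfrak m_A$. Then $\omega_\rho\circ\Theta=\rho\circ\pi$, as both agree on the $u_i$. Put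
$$I=\bigcap_\rho\ker\omega_\rho,\qquad Q=\Lambda/I,\qquad H_0=\bigcap_\rho\ker\rho|_H,$$
intersections over all $\rho$ of residue characteristic $p$. For $f'\in F$, $\Theta(f')\equiv1\bmod I$ if and only if $\rho(\pi(f'))=1$ for all these $\rho$, that is, if and only if $\pi(f')\in H_0$. So, by compactness, $H/H_0$ is isomorphic to a closed subgroup of $1+M_m(\mathfrak m_Q)$ (if there is no such $\rho$, then $H_0=H$, and the next lines give a contradiction). Now $[H_0,H_0]$ dies under all $\rho$ of residue characteristic $p$, and under all others since there $\rho(H)$ is abelian. So $H_0$ is abelian. It is closed and normal in $H=G^l$. If $H_0\ne1$, it is open by Lemma 6, contradicting Lemma 3(c). So $H_0=1$; in particular some $\rho$ of residue characteristic $p$ exists and $Q\ne0$.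

**Step 3 (one-dimensional quotients of $Q$ see only finite images).** *For every prime $\mathfrak q$ of $Q$ with $\dim Q/\mathfrak q=1$, the image of $H$ in $GL_m(Q/\mathfrak q)$ is finite.*

First we reach a local field. Let $D=Q/\mathfrak q$, a complete Noetherian local domain of dimension $1$ with residue field $\mathbb F_p$. Let $u=p$ if $p\ne0$ in $D$, and otherwise let $u$ be any nonzero element of $\mathfrak m_D$. Then $D/uD$ is Artinian with finite residue field, hence finite, and the $u$-adic and $\mathfrak m_D$-adic topologies coincide. So $D$ is a finitely generated module over $\mathbb Z_p$, respectively $\mathbb F_p[[u]]$ (Matsumura, *Commutative Ring Theory*, Thm. 8.4). This ring embeds in $D$, because the kernel is a prime not containing $p$, respectively the variable. So $E=\mathrm{Frac}(D)$ is a finite extension of $\mathbb Q_p$ or $\mathbb F_p((u))$, and $D\subseteq O_E$. As $O_E$ is integral over $D$, $\mathfrak m_D\subseteq\mathfrak p$, the maximal ideal of $O_E$. We get a continuous homomorphism $\rho_{\mathfrak q}:H\to1+M_m(\mathfrak p)$.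 If it is not injective, its kernel is a nontrivial closed normal subgroup of $H=G^l$, hence open by Lemma 6, and the image is finite. Suppose it is injective; we derive a contradiction.

*Characteristic $0$: $G$ has too large indices.* With $d'=m[E:\mathbb Q_p]$, $H$ is identified with a closed subgroup of $GL_{d'}(\mathbb Z_p)$. For $i\ge2$ let $\Gamma_i=1+p^iM_{d'}(\mathbb Z_p)$ and $H_i=H\cap\Gamma_i$, open and normal in $H$. For $i\ge2$, $(1+p^iX)^p\equiv1+p^{i+1}X\bmod p^{i+2}$, since the further terms are divisible by $p^{2i}$. So the $p$-th power map induces isomorphisms $\Gamma_i/\Gamma_{i+1}\to\Gamma_{i+1}/\Gamma_{i+2}$ of $\mathbb F_p$-spaces of dimension $d'^2$, hence injections $H_i/H_{i+1}\to H_{i+1}/H_{i+2}$. Dimensions are bounded, so there is $i_0$ such that these are bijective for $i\ge i_0$. For $k\ge0$ let $\Pi_k$ be the closed subgroup generated by all $x^{p^k}$, $x\in H_{i_0}$. For every $i\ge i_0$, $\Pi_k\cap H_{i+k}$ maps onto $H_{i+k}/H_{i+k+1}$, already by $p^k$-th powers of elements of $H_i$. So $\Pi_k\supseteq H_{i_0+k}$ by Lemma 1. By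 Lemma 3(a), $\Pi_k\subseteq G^{p^k}$. Therefore
$$p^{(n^2-1)(p^k-1)}=|G:G^{p^k}|\le|G:H_{i_0+k}|\le|G:H_{i_0}|\,p^{d'^2k}\qquad\text{for all }k,$$
which is impossible.

*Characteristic $p$: powers of $h$ are too deep.* Let $h_*=h^{p^l}$. By (11), $h_*\in G^{lp^l}\subseteq H$, it has infinite order, and for $k\ge1$
$$h_*^{p^k}=h^{p^{k+l}}\in G^{(k+l)p^{k+l}}\subseteq G^{l\cdot kp^k}=\gamma_{kp^k}(H),$$
using $(k+l)p^{k+l}\ge kp^k\cdot p^l\ge l\,kp^k$ and Lemma 3(b). As $[1+M_m(\mathfrak p^i),1+M_m(\mathfrak p^j)]\subseteq1+M_m(\mathfrak p^{i+j})$, we have $\rho_{\mathfrak q}(\gamma_i(H))\subseteq1+M_m(\mathfrak p^i)$. So $x=\rho_{\mathfrak q}(h_*)$ has infinite order and $x^{p^k}\in1+M_m(\mathfrak p^{kp^k})$ for all $k\ge1$. Lemma 7 gives $kp^k\le cp^k$ for all $k$, which is impossible.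

**Step 4 (there are enough one-dimensional quotients).** *The nilradical $\mathfrak n$ of $Q$ is the intersection of all primes $\mathfrak q$ with $\dim Q/\mathfrak q\le1$.* We show that every prime $\mathfrak q_0$ is an intersection of such $\mathfrak q\supseteq\mathfrak q_0$. We may assume that $D=Q/\mathfrak q_0$ has dimension $\ge1$. Let $0\ne f\in D$; we want a prime of $D$ not containing $f$ with quotient of dimension $\le1$. Multiplying $f$ by a nonzero element of $\mathfrak m_D$, we may take $f\in\mathfrak m_D$. Let $\mathfrak q$ be maximal among the primes of $D$ not containing $f$. In $D/\mathfrak q$ every nonzero prime contains the image $\bar f\ne0$ of $f$. So every height-one prime is minimal over $\bar f$, and there are only finitely many of them. But a Noetherian local domain of dimension $\ge2$ has infinitely many height-one primes: otherwise, by prime avoidance, some nonzero element of the maximal ideal lies in none of them, while a minimal prime over that element has height one by Krull's theorem. So $\dim D/\mathfrak q\le1$.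

**Step 5 (contradiction).** Regard $H$ as a subgroup of $1+M_m(\mathfrak m_Q)$. If $\dim Q/\mathfrak q=0$, then $\mathfrak q=\mathfrak m_Q$ and $H$ has trivial image in $GL_m(Q/\mathfrak q)$. If $\dim Q/\mathfrak q=1$, the image is a finite $p$-group by Step 3. By Lemma 8, applied over $\mathrm{Frac}(Q/\mathfrak q)$, it is nilpotent of class $<m$ or has an abelian subgroup of index $\le m!$. Let $H'$ be the intersection of all open subgroups of $H$ of index $\le m!$; it is open. For all these $\mathfrak q$ the image of $H'$ is nilpotent of class $\le m$. So $W=\gamma_{m+1}(H')$ maps trivially to every $GL_m(Q/\mathfrak q)$, that is, by Step 4, $W\subseteq1+M_m(\mathfrak n)$. Since $Q$ is Noetherian, $\mathfrak n$ is nilpotent, and $1+M_m(\mathfrak n)$ is a nilpotent group, filtered by the $1+M_m(\mathfrak n^i)$. So $W$ is nilpotent. By Lemma 3(c), $H'$ is not nilpotent, so $W\ne1$. It is closed and normal in the open subgroup $H'$, hence open by Lemma 6. A nilpotent open subgroup contradicts Lemma 3(c). So $G$ is not linear, and Theorem 1 is proved. $\blacksquare$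

## 9. Finite images, continuum many groups, arbitrary depth, other Lie algebras

**Theorem 2.**
*(a) For $G$ as constructed, every continuous homomorphism from an open subgroup of $G$ to $GL_m(\mathcal R)$, with $m\ge1$ and $\mathcal R$ any commutative profinite ring, has finite image.*
*(b) For each odd $p$ and $n\ge2$ there are exactly $2^{\aleph_0}$ isomorphism classes of groups as in Theorem 1.*
*(c) For every $f:\mathbb N\to\mathbb N$ the group $G$ can be chosen to contain an element $h$ of infinite order with $h^{p^k}\in\gamma_{f(k)}(G)$ for all $k\ge1$. In contrast, if a pro-$p$ group $\Gamma$ is a closed subgroup of $GL_m(E)$, $E$ a local field of characteristic $p$, and $x\in\Gamma$ has infinite order, there is a constant $c$ with $x^{p^k}\notin\gamma_i(\Gamma)$ for all $k\ge0$ and all $i>cp^k$.*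
*(d) Let $p$ be any prime, $\mathbf G\subseteq GL_N$ a smooth closed subgroup scheme over $\mathbb F_p$ whose Lie algebra $\mathfrak g$ is a simple non-abelian Lie algebra over $\mathbb F_p$, and suppose there is a homomorphism $u:\mathbb G_a\to\mathbf G$ over $\mathbb F_p$ which is a closed immersion. Then there is a non-linear hereditarily just-infinite pro-$p$ group $G$ with $L(G)\cong\mathfrak g\otimes t\mathbb F_p[t]$.*

*Proof.* **Part (a): from infinite image to an embedding of $G$.** Let $f:U\to GL_m(\mathcal R)$ be continuous, $U$ open, with infinite image. Then $\ker f$ is closed and normal in $U\supseteq G^l$ for some $l$. If it were nontrivial, it would be open by Lemma 6 and the image finite. So $f$ is injective, and the induced representation $G\to GL_{m|G:U|}(\mathcal R)$ is continuous and injective, since its kernel lies in $\ker f$ (as in Section 3). By compactness $G$ is linear, contradicting Theorem 1.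

**Part (b): a binary tree of constructions.** There are at most $2^{\aleph_0}$ classes: a group as in Theorem 1 has finite $G/\gamma_2(G)$, so it is finitely generated and is a quotient of a finitely generated free pro-$p$ group by a closed subgroup, and this free group is countably based. For the lower bound, call the data $(\varphi_i,N_i)_{i\le m}$, $(r_i)_{1\le i\le m}$ of Section 5 up to stage $m$ a *state*, and call a group $G$ arising from a continuation of the construction a *completion* of the state. All of Sections 5–8 applies to every completion. (For example, $\varphi_0=1$, $N_0=1$ is a state with $m=0$.)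

Let a state be given. $G_m$ is linear by Section 3, because $\varphi_m$ has finite image. Let $G^{(1)}$ be any completion. It is non-linear, so $G^{(1)}\not\cong G_m$. Hence there is $i$ with $G^{(1)}/\gamma_i(G^{(1)})\not\cong G_m/\gamma_i(G_m)$: otherwise the inverse system of the nonempty finite sets of isomorphisms between these quotients would have nonempty limit, giving $G^{(1)}\cong G_m$. Let $M>m$ be a stage of this completion with $N_M\ge i$. For every completion $G'$ of its stage-$M$ state, with its own next numbers $N_{M+1}$ and $r_{M+1}\ge N_{M+1}\ge i$, Lemma 4 and (10) give $G'/\gamma_i\cong G_M/\gamma_i$; this applies to $G^{(1)}$ too, so $G'/\gamma_i\cong G^{(1)}/\gamma_i$. On the other hand, extend the given state by one step with $r_{m+1}\ge i$. For all completions $G''$ of the result, Lemma 4 and (10) give $G''/\gamma_i\cong G_m/\gamma_i$. So each state has two extensions such that no completion of one is isomorphic to a completion of the other. Iterating gives a binary tree with $2^{\aleph_0}$ branches. Each branch defines a completion, and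 two different branches separate at some state, so their groups are not isomorphic.

**Part (c): prescribed depth, and its limits in matrix groups.** In (iii) of Section 5 require also $r_{m+1}\ge f(m+1)$. Then $h^{p^{m+1}}\in G^{r_{m+1}}\subseteq\gamma_{f(m+1)}(G)$, as in the proof of (11).

For the second statement we reduce to Lemma 7. $\Gamma$ is compact, so it stabilizes an $O_E$-lattice, and we may conjugate so that $\Gamma\subseteq GL_m(O_E)$. The image modulo the maximal ideal $\mathfrak p$ is a finite $p$-group, so by Lemma 8(2), lifting the conjugating matrix to $GL_m(O_E)$, we may take $\Gamma$ upper unitriangular modulo $\mathfrak p$. Let $\varpi$ be a uniformizer of $E$ and $E'=E(\varpi^{1/m})$. Conjugate by the diagonal matrix with entries $\varpi^{-a/m}$, $1\le a\le m$, which multiplies the $(a,b)$ entry by $\varpi^{(b-a)/m}$. Entries with $a<b$ were integral and now have positive valuation. Entries with $a>b$ were in $\mathfrak p$ and keep positive valuation since $a-b<m$. The diagonal entries of $y-1$, $y\in\Gamma$, are in $\mathfrak p$. So we may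 assume $\Gamma\subseteq1+M_m(\mathfrak p')$ with $\mathfrak p'$ the maximal ideal of $O_{E'}$. Then $\gamma_i(\Gamma)\subseteq1+M_m(\mathfrak p'^i)$, and Lemma 7 over $E'$ gives $c$ such that $x^{p^k}\in\gamma_i(\Gamma)$ implies $i\le cp^k$.

**Part (d): what was used about $\mathfrak{sl}_n$.** Put $S^i=\ker(\mathbf G(R)\to\mathbf G(R/t^i))$, $S=S^1$. Let $X\in M_N(\mathbb F_p)$. The matrix $1+t^iX$ over $R/t^{i+1}$ satisfies the equations of $\mathbf G$ if and only if $X\in\mathfrak g$, because $2i\ge i+1$ leaves only the linear terms of the equations at $1$. By smoothness every element of $\mathbf G(R/t^{i+1})$ lifts successively to all $\mathbf G(R/t^j)$, hence to $\mathbf G(R)$. So $S^i/S^{i+1}\cong\mathfrak g$ via $1+t^iX+\cdots\mapsto X$. Since $\mathbf G$ is defined over $\mathbb F_p$, $\mathcal N$ acts entrywise on $S$. Replace $n$ by $N$ (so $V=R^N$), $n^2-1$ by $\dim\mathfrak g$, and $e_{12}(y)$ by $u(y)$. For $y\in tR$ we have $u(y)\in S$; $u(y)\ne1$ if $y\ne0$, as $u$ is a closed immersion; $u(y)u(y')=u(y+y')$ and $u(y)^p=1$; and $\alpha(u(y))=u(\alpha(y))$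 for $\alpha\in\mathcal N$, as $u$ is defined over $\mathbb F_p$. So (5) holds.

Apart from Lemma 2, Sections 1 and 2 (the examples aside) use only that $\mathfrak g$ is perfect, which holds since $[\mathfrak g,\mathfrak g]$ is a nonzero ideal of a simple Lie algebra. Lemma 5 does not involve $\mathfrak g$, and its proof holds for every prime. Section 5 is unchanged. In Lemma 6 any nonzero leading term generates $\mathfrak g$ as an ideal, so Step 1 of its proof applies at once and the other steps are not needed. Sections 7 and 8 are unchanged and valid for every prime; for $p=2$ the congruence $(1+2^iX)^2=1+2^{i+1}X+2^{2i}X^2\equiv1+2^{i+1}X\bmod2^{i+2}$ still holds for $i\ge2$. The oddness of $p$ was used only in Lemma 2 and, through $n\ge3$ when $p\mid n$, in Steps 3 and 4 of Lemma 6. $\blacksquare$
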